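# Three spaces with the bounded approximation property and a pair without it

## 1. The theorem, and what it says about compact sets

**Theorem 1.** There are a separable Banach space $X$ and a closed subspace $Y$ of $X$ such that

- (a) $X$ and $Y$ have the $1$-bounded AP, and $X/Y$ has the $3$-bounded AP;
- (b) there are a compact set $K\subset X$ and $\varepsilon>0$ such that no finite-rank operator $S:X\to X$, of any norm, satisfies both $S(Y)\subset Y$ and $\|Sx-x\|<\varepsilon$ for all $x\in K$.

Let us unpack this. Scalars may be real or complex, "operator" means bounded linear operator, and $1\le\lambda<\infty$.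

**Definition.** A Banach space $Z$ has the *$\lambda$-bounded AP* if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a finite-rank operator $S:Z\to Z$ with $\|S\|\le\lambda$ and $\|Sz-z\|<\varepsilon$ for all $z\in K$. If the requirement $\|S\|\le\lambda$ is dropped, we say that $Z$ has the *AP*.

**Definition.** Let $Y$ be a closed subspace of $X$. The *pair* $(X,Y)$ has the *$\lambda$-bounded AP* if for every compact $K\subset X$ and every $\varepsilon>0$ there is a finite-rank operator $S:X\to X$ with $S(Y)\subset Y$, $\|S\|\le\lambda$ and $\|Sx-x\|<\varepsilon$ for all $x\in K$. A space or a pair has the *bounded AP* if it has the $\lambda$-bounded AP for some $\lambda<\infty$.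

*Example.* Let $X=\ell_2$, let $P_n$ be the projection onto the first $n$ coordinates, and let $Y$ be the line spanned by $v=(2^{-k})_{k\ge1}$. The $P_n$ approximate the identity, but $P_nv\notin Y$, so they are not admissible for the pair. A small correction repairs this: with $Q$ the orthogonal projection onto $Y$, the operator $P_n+(I-P_n)Q$ has finite rank, fixes $v$, and has norm at most $1+\|(I-P_n)Q\|\to1$. The theorem says that in general no such correction exists.

If $(X,Y)$ has the $\lambda$-bounded AP, then so do $X$, $Y$ and $X/Y$. For $X$ forget $Y$; for $Y$ restrict $S$ to $Y$; for $X/Y$ use the induced operator $x+Y\mapsto Sx+Y$, of norm at most $\|S\|$, and Lemma 4 below to reduce to finite sets, which can be lifted to $X$. The question, which is posed in the text "Silja Veidenberg" (https://dspace.ut.ee/bitstreams/c044daed-68c9-4d75-91cd-ba1d1a603cdc/download), is the converse: *if $X$, $Y$ and $X/Y$ all have the bounded AP, does $(X,Y)$ have the bounded AP?* Theorem 1 answers **no**. Indeed, if $(X,Y)$ had the $\lambda$-bounded AP for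 some $\lambda$, the definition applied to the $K$ and $\varepsilon$ of (b) would give an operator that (b) forbids. And (b) is stronger than that: the failure does not come from norms.

One might hope to save the converse by asking for bases, or for three isomorphic spaces. This does not help.

**Theorem 2.** Let $U$ be Pełczyński's complementably universal space with a basis. There is a closed subspace $Y_1\subset U$ with $Y_1\simeq U$ and $U/Y_1\simeq U$ such that (b) holds for $(U,Y_1)$. So the answer stays negative even if $X$, $Y$, $X/Y$ all have Schauder bases and are mutually isomorphic.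

We will use two elementary lemmas throughout.

**Lemma 4.** Let $\mathcal F$ be the set of all finite-rank operators on $Z$, or the set of those that preserve a given closed subspace. Suppose that for every finite $F\subset Z$ and all $\varepsilon,\eta>0$ there is $S\in\mathcal F$ with $\|S\|\le\lambda(1+\eta)$ and $\|Sz-z\|\le\varepsilon$ for $z\in F$. Then $Z$, respectively the pair, has the $\lambda$-bounded AP.

*Proof.* Let $K$ be compact, $M=\sup_K\|z\|$, $\delta>0$ and $0<\eta\le1$. Let $F\subset K$ be a finite $\delta$-net of $K$ and take $S$ for $F$, $\delta$, $\eta$. For $z\in K$ pick $z'\in F$ with $\|z-z'\|\le\delta$. Then $\|Sz-z\|\le\|S(z-z')\|+\|Sz'-z'\|+\|z'-z\|\le(2\lambda+2)\delta$. The operator $S'=S/(1+\eta)$ is in $\mathcal F$, has norm at most $\lambda$, and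
$$\|S'z-z\|=\frac{\|(Sz-z)-\eta z\|}{1+\eta}\le(2\lambda+2)\delta+\eta M .$$
Choose $\delta$ and $\eta$ small. $\square$

**Lemma 5.** If $V$ has the $1$-bounded AP, $F\subset V$ is finite-dimensional and $\eta>0$, there is a finite-rank $S$ on $V$ with $S|_F=\mathrm{id}$ and $\|S\|\le1+\eta$.

*Proof.* Let $Q$ be a bounded projection of $V$ onto $F$. The unit ball of $F$ is compact, so there is a finite-rank $S_0$ with $\|S_0\|\le1$ and $\|(I-S_0)|_F\|\,\|Q\|\le\eta$. Put $S=S_0+(I-S_0)Q$. For $v\in F$ we get $Sv=S_0v+v-S_0v=v$, and $\|S\|\le1+\eta$. $\square$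

## 2. Gluing approximations, and the role of $Y^\perp$

*The complemented case, by hand.* Suppose $X=Y\oplus Z$ with projection $\rho$ onto $Y$ along $Z$, and $Y$, $Z\simeq X/Y$ have the bounded AP. Given finitely many $x_i\in X$, choose uniformly bounded finite-rank $P$ on $Y$ and $S$ on $Z$ with $P\rho x_i\approx\rho x_i$ and $S(I-\rho)x_i\approx(I-\rho)x_i$. Then $P\rho+S(I-\rho)$ approximates the identity on the $x_i$, preserves $Y$, and its norm is controlled. This settles $\dim Y<\infty$ and $\dim X/Y<\infty$. (For finite codimension a known sharper fact is that $(X,Y)$ has the $3\lambda$-bounded AP if $Y$ has the $\lambda$-bounded AP.)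

*The general case, first attempt.* Let $q:X\to X/Y$ be the quotient map. Given $x_1,\dots,x_n\in X$ and $\varepsilon>0$:

1. Choose a finite-rank $S$ on $X/Y$ with $\|Sqx_i-qx_i\|<\varepsilon$, lift its range by some linear $\ell:S(X/Y)\to X$ with $q\ell=\mathrm{id}$, and put $\tilde S=\ell Sq$. Then $\tilde S|_Y=0$ and $q\tilde S=Sq$.
2. Since $\|q(x_i-\tilde Sx_i)\|<\varepsilon$, there are $y_i\in Y$ with $\|x_i-\tilde Sx_i-y_i\|<\varepsilon$.
3. Choose a finite-rank $P$ on $Y$ with $\|Py_i-y_i\|<\varepsilon$, and extend it to a finite-rank $\tilde P:X\to Y$ by extending its functionals.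
4. Put $T=\tilde S+\tilde P(I-\tilde S)$. Then $T$ has finite rank, $T|_Y=P$, and $I-T=(I-\tilde P)(I-\tilde S)$.

From the last identity,
$$\|x_i-Tx_i\|=\|(I-\tilde P)(x_i-\tilde Sx_i)\|\le\|y_i-Py_i\|+(1+\|\tilde P\|)\,\varepsilon. \tag{1}$$
Here the attempt stops. The norm of $\tilde P$ is not controlled by $\|P\|$, since extending functionals one at a time costs a factor that grows with the rank. Moreover $P$ is chosen after the $y_i$, which depend on $\varepsilon$, so $\|\tilde P\|\varepsilon$ need not be small. Thus even the approximation is lost, not only the norm bound. In addition $\|\ell\|$ is not controlled. The next proposition gives a condition under which both norms are under control.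

**Proposition 3.** If $Y$ and $X/Y$ have the bounded AP and $Y^\perp$ is complemented in $X^*$, then $(X,Y)$ has the bounded AP.

*Example.* Take $Y=c_0$ in $X=\ell_\infty$, which is not complemented. With $e_n^*$ the coordinate functionals, $\Pi x^*=x^*-\sum_nx^*(e_n)e_n^*$ is well defined because $\sum_n|x^*(e_n)|\le\|x^*\|$. It kills every $e_n$, so it maps into $c_0^\perp$, and it is the identity on $c_0^\perp$. So $Y^\perp$ can be complemented when $Y$ is not.

*Proof of Proposition 3.* Let $Y$ have the $\lambda_1$-bounded AP and $X/Y$ the $\lambda_2$-bounded AP. Identify $Y^\perp$ with $(X/Y)^*$, so that $f(qx)=f(x)$ for $f\in Y^\perp$. Let $\Pi$ be a projection of $X^*$ onto $Y^\perp$, $\mu=\|I-\Pi\|$, and $\kappa>\|\Pi\|$.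

**Step 1: extend finite-rank operators from $Y$ with norm control.** For $y^*\in Y^*$ let $Ey^*=(I-\Pi)x^*$, where $x^*\in X^*$ is any extension of $y^*$. Two extensions differ by an element of $Y^\perp$, which $I-\Pi$ kills. So $E$ is well defined and linear. Norm-preserving extensions give $\|E\|\le\mu$, and $Ey^*|_Y=y^*$ because $\Pi x^*\in Y^\perp$. For a finite-rank operator $P=\sum_ky_k^*\otimes y_k$ on $Y$ put $\tilde P=\sum_kEy_k^*\otimes y_k:X\to Y$. Then $\tilde P|_Y=P$, and for $y^*\in Y^*$, $x\in X$,
$$y^*(\tilde Px)=\sum_ky^*(y_k)(Ey_k^*)(x)=\big(E(P^*y^*)\big)(x),$$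
so $\|\tilde P\|\le\mu\|P\|$.

**Step 2: lift finite-dimensional subspaces of $X/Y$ with norm control.** We claim that for each finite-dimensional $G\subset X/Y$ there is $\ell:G\to X$ with $q\ell=\mathrm{id}_G$ and $\|\ell\|\le\kappa$. If $G=0$ there is nothing to prove. View $\Pi$ as a map $X^*\to(X/Y)^*$ and let $J=\Pi^*:(X/Y)^{**}\to X^{**}$. For $g\in X/Y$ and $f\in Y^\perp$ we have $\langle Jg,f\rangle=(\Pi f)(g)=f(g)$. Pick $\|\Pi\|<\kappa_0<\kappa$.

Recall the principle of local reflexivity: for a finite-dimensional $M\subset X^{**}$, a finite $\Phi\subset X^*$ and $\delta>0$ there is a linear $t:M\to X$ with $\|t\|\le1+\delta$ and $f(tz)=z(f)$ for $z\in M$, $f\in\Phi$. Apply it to $M=J(G)$ and a finite $\Phi\subset Y^\perp$, with $(1+\delta)\|\Pi\|\le\kappa_0$. Then $\ell_0=tJ|_G$ satisfies $\|\ell_0\|\le\kappa_0$ and $f(q\ell_0g)=f(\ell_0g)=\langle Jg,f\rangle=f(g)$ for $g\in G$, $f\in\Phi$.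

Since $\dim G<\infty$, each functional on $L(G,X/Y)$ is a finite sum of functionals $T\mapsto f(Tg)$ with $g\in G$, $f\in Y^\perp$. Hence $\mathrm{id}_G$ lies in the weak closure of the convex set $\{q\ell_0:\ell_0\in L(G,X),\ \|\ell_0\|\le\kappa_0\}$, and by Mazur's theorem in its norm closure. So for each $\eta>0$ there is $\ell_0$ with $\|\ell_0\|\le\kappa_0$ and $\|q\ell_0-\mathrm{id}_G\|<\eta$. Let $g_k$ be a basis of $G$ with biorthogonal functionals $g_k^*$. Choose $v_k\in X$ with $qv_k=g_k-q\ell_0g_k$ and $\|v_k\|\le2\eta\|g_k\|$, and put $\ell=\ell_0+\sum_kg_k^*\otimes v_k$. Then $q\ell g_k=g_k$ for all $k$, and $\|\ell\|\le\kappa_0+2\eta\sum_k\|g_k^*\|\|g_k\|\le\kappa$ for small $\eta$.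

**Step 3: glue.** Run the four steps of the first attempt with $\|S\|\le\lambda_2$, $\|P\|\le\lambda_1$, the lifting $\ell$ of Step 2 on $G=S(X/Y)$ and the extension $\tilde P$ of Step 1. Then $\|\tilde S\|\le\kappa\lambda_2$ and $\|\tilde P\|\le\mu\lambda_1$, so
$$\|T\|\le\kappa\lambda_2+\mu\lambda_1(1+\kappa\lambda_2),\qquad \|x_i-Tx_i\|\le(2+\mu\lambda_1)\varepsilon$$
by (1). As $T|_Y=P$ we have $T(Y)\subset Y$, and Lemma 4 finishes the proof. $\square$

So in any counterexample, and in particular in that of Theorem 1, $Y^\perp$ must be uncomplemented in $X^*$.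

## 3. Trace-one operators that map into $Y$ and vanish on $Y$

We now ask what could certify statement (b). A *nuclear representation* of an operator $u:X\to X$ is a series $u\xi=\sum_s\varphi_s(\xi)\xi_s$ with $\varphi_s\in X^*$, $\xi_s\in X$ and $\sum_s\|\varphi_s\|\|\xi_s\|<\infty$. Its *trace* is the number $\sum_s\varphi_s(\xi_s)$. For instance $\sum_n2^{-n}e_n^*\otimes e_n$ represents a diagonal operator on $\ell_2$ and has trace $1$. In general the trace belongs to the representation and not to the operator.

**Fact (Gr)** (Grothendieck; Lindenstrauss–Tzafriri I, Thm 1.e.4). If $W$ fails the AP, there are $w_i^*\in W^*$, $w_i\in W$ with $\sum_i\|w_i^*\|\|w_i\|<\infty$, $\sum_iw_i^*(x)w_i=0$ for all $x\in W$, and $\sum_iw_i^*(w_i)=1$. If a space has the AP, no such sequences exist.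

So on a space without the AP, the zero operator has a representation with trace $1$. The analogue for pairs is as follows.

**Lemma 6.** Let $u\xi=\sum_s\varphi_s(\xi)\xi_s$ be a nuclear representation on $X$ such that
$$u(X)\subset Y,\qquad u(Y)=\{0\},\qquad \sum_s\varphi_s(\xi_s)=1 .$$
Then (b) holds for $(X,Y)$.

In finite dimensions such a $u$ cannot exist: $u(X)\subset Y$ and $u(Y)=0$ give $u^2=0$, so the trace is $0$. The lemma therefore describes a purely infinite-dimensional phenomenon.

*Proof.* **Step 1: arrange that $\sum_s\|\varphi_s\|<\infty$ and $\xi_s\to0$.** Drop the terms that vanish, and let $a_s=\|\varphi_s\|\|\xi_s\|$. As $\sum a_s<\infty$, there are $\beta_s>0$ with $\beta_s\to0$ and $\sum_sa_s/\beta_s<\infty$. Replace $\xi_s$ by $\beta_s\xi_s/\|\xi_s\|$ and $\varphi_s$ by $\|\xi_s\|\varphi_s/\beta_s$. Neither $u$ nor the trace changes.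

**Step 2: a finite-rank $S$ that preserves $Y$ pairs to zero with $u$.** Choose a basis $v_1,\dots,v_m$ of $S(X)\cap Y$, extend it to a basis $v_1,\dots,v_l$ of $S(X)$, and write $S=\sum_{k\le l}g_k\otimes v_k$ with $g_k\in X^*$. For $y\in Y$ we have $Sy\in S(X)\cap Y$, so $g_k(y)=0$ for $k>m$; that is, $g_k\in Y^\perp$ for $k>m$. Now
$$\sum_s\varphi_s(S\xi_s)=\sum_{k\le l}\sum_sg_k(\xi_s)\varphi_s(v_k)=\sum_{k\le l}g_k\Big(\sum_s\varphi_s(v_k)\xi_s\Big)=\sum_{k\le l}g_k(uv_k)=0 .$$
Indeed, for $k\le m$ we have $v_k\in Y$, so $uv_k=0$; for $k>m$ we have $uv_k\in Y$ and $g_k\in Y^\perp$.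

**Step 3: conclude.** Let $K=\{0\}\cup\{\xi_s\}$, which is compact because the $\xi_s$ are finitely many or tend to $0$, and let $\varepsilon>0$ satisfy $\varepsilon\sum_s\|\varphi_s\|<1$. If $S$ has finite rank, preserves $Y$, and $\|S\xi-\xi\|<\varepsilon$ on $K$, then
$$1=\Big|\sum_s\varphi_s(\xi_s)-\sum_s\varphi_s(S\xi_s)\Big|\le\varepsilon\sum_s\|\varphi_s\|<1,$$
a contradiction. $\square$

## 4. The pair $(\ell_p,W)$, and a trace that blocks the way

From here on fix $1<p<2$ and $X_0=\ell_p$. By a theorem of Szankowski (Israel J. Math. 30 (1978)), for $1\le p<2$ the space $\ell_p$ has a closed subspace failing the AP. Let $W\subset X_0$ be such a subspace, let $w_i^*,w_i$ be as in (Gr), extend each $w_i^*$ to $x_i^*\in X_0^*$ with the same norm, and put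
$$\omega=\sum_ix_i^*\otimes w_i,\qquad \omega x=\sum_ix_i^*(x)w_i\quad(x\in X_0).$$
Then
$$\omega(X_0)\subset W,\qquad\omega|_W=0,\qquad\sum_ix_i^*(w_i)=1. \tag{2}$$
So Lemma 6 applies to the pair $(X_0,W)$. This is no counterexample, since $W$ fails the AP. The plan is to keep $\omega$ but to replace $W$ by a space with the $1$-bounded AP of which $W$ is a quotient.

Here is such a space. For a Banach space $V$ let $c(V)$ be the space of convergent sequences in $V$ with the sup norm. Let $E_1\subset E_2\subset\cdots\subset W$ be finite-dimensional with dense union, and consider the convergent sequences $e=(e_n)$ with $e_n\in E_n$ for all $n$. Call this space $L$. Freezing a sequence after its $N$-th entry is a finite-rank operator on $L$ of norm at most $1$, so $L$ will have the $1$-bounded AP. The limit map sends $L$ onto $W$. (If $W$ were $\ell_2$ and $E_n=\mathrm{span}(e_1,\dots,e_n)$, then $w\in\ell_2$ would be the limit of its truncations $P_nw\in E_n$.)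

To use $L$ in place of $W$ we must lift $\omega:X_0\to W$ to an operator with values in $L$ that still vanishes on $W$. This calls for finite-rank operators $c_n:X_0\to E_n$ with $c_n|_W=0$ and $c_nx\to\omega x$; the lift is $x\mapsto(c_nx)_n$. Let $W^\perp\subset X_0^*$ be the annihilator of $W$. Then the $c_n$ must lie in the algebraic tensor product $W^\perp\otimes W$. Since Lemma 6 needs a nuclear representation, we want the series $\sum_n(c_n-c_{n-1})$ to converge absolutely in a projective tensor norm.

*Recall.* The projective tensor product $V\widehat\otimes Z$ is the completion of $V\otimes Z$ for the norm $\pi(t)=\inf\sum_k\|v_k\|\|z_k\|$, the infimum over all finite representations $t=\sum_kv_k\otimes z_k$. Its dual is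
$$(V\widehat\otimes Z)^*=L(Z,V^*),\qquad\langle T,v\otimes z\rangle=(Tz)(v). \tag{3}$$
An element $\sum_kf_k\otimes z_k$ of $X_0^*\widehat\otimes Z$ induces the operator $x\mapsto\sum_kf_k(x)z_k$ from $X_0$ to $Z$, of norm at most $\pi$.

So can $\omega$ be approximated by elements of $W^\perp\otimes W$ in $X_0^*\widehat\otimes W$, or at least in $X_0^*\widehat\otimes X_0$? *No.* The trace $f\otimes z\mapsto f(z)$ is a functional of norm at most $1$ on $X_0^*\widehat\otimes X_0$. It vanishes on $W^\perp\otimes W$, and it is $1$ at $\omega$. Hence $\omega$ has distance at least $1$ from $W^\perp\otimes W$. The very property of $\omega$ that we want to use blocks the lifting.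

The way past this is to enlarge the *second* factor of the tensor product, so that the trace is no longer a bounded functional there. Choose
$$R=C[0,1],\qquad W\subset X_0\subset R\ \text{ isometrically},$$
which is possible because every separable space embeds isometrically in $C[0,1]$. By (3) and reflexivity of $X_0$, functionals on $X_0^*\widehat\otimes R$ are operators $T:C[0,1]\to\ell_p$. There are few of these.

## 5. Approximating $\omega$ in $\ell_p^*\widehat\otimes C[0,1]$

An operator $T:V\to Z$ is *$2$-summing* if there is $C$ with $\sum_k\|Tv_k\|^2\le C^2\sup_{\|v^*\|\le1}\sum_k|v^*(v_k)|^2$ for all finite families $(v_k)$. For example, the inclusion $C[0,1]\to L_2[0,1]$ is $2$-summing with $C=1$, as $\sum_k\int|v_k|^2\le\sup_t\sum_k|v_k(t)|^2$ and evaluations at points have norm $1$. Pietsch's theorem gives, for $2$-summing $T$, a probability measure $\nu$ on the weak$^*$ compact unit ball of $V^*$ with $\|Tv\|\le C\big(\int|v^*(v)|^2\,d\nu(v^*)\big)^{1/2}$. Let $\alpha v\in L_2(\nu)$ be the function $v^*\mapsto v^*(v)$, and let $H$ be the closure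 of $\alpha(V)$. The inequality says that $\alpha v\mapsto Tv$ is well defined and extends to an operator $\beta$ on $H$. So $T=\beta\alpha$ factors through a Hilbert space.

**Fact (LP)** (Lindenstrauss–Pełczyński 1968). Every bounded operator $C(K)\to\ell_p$, $1\le p\le2$, is $2$-summing.

**Lemma 7.** In $X_0^*\widehat\otimes R$, the element $\omega$ belongs to the closure of the algebraic tensor product $W^\perp\otimes W$.

*Proof.* **Step 1: dualize.** By the Hahn–Banach theorem it suffices that each functional vanishing on $W^\perp\otimes W$ vanishes at $\omega$. By (3) and $X_0^{**}=X_0$, such a functional is an operator $T:R\to X_0$ with $f(Tw)=0$ for all $f\in W^\perp$, $w\in W$. Since $W$ is closed, this means $T(W)\subset W$. Therefore $Tw_i\in W$, where $x_i^*$ equals $w_i^*$, and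
$$\langle T,\omega\rangle=\sum_ix_i^*(Tw_i)=\sum_iw_i^*(Tw_i).$$
We must show that this number is $0$.

**Step 2: move the trace to a Hilbert space.** By (LP) and Pietsch's theorem, $T=\beta\alpha$ with $\alpha:R\to H$, $\beta:H\to X_0$ and $H$ a Hilbert space. Let $H_0=\overline{\alpha(W)}$, $\alpha_0=\alpha|_W:W\to H_0$ and $\beta_0=\beta|_{H_0}$. As $\beta\alpha(W)=T(W)\subset W$ and $W$ is closed, $\beta_0$ maps $H_0$ into $W$. Put $h_i^*=\beta_0^*w_i^*\in H_0^*$ and $h_i=\alpha_0w_i\in H_0$. Then $\sum_i\|h_i^*\|\|h_i\|<\infty$, $\sum_ih_i^*(h_i)=\sum_iw_i^*(\beta_0\alpha_0w_i)=\sum_iw_i^*(Tw_i)$, and for $h\in H_0$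
$$\sum_ih_i^*(h)h_i=\alpha_0\Big(\sum_iw_i^*(\beta_0h)w_i\Big)=0,$$
because $\beta_0h\in W$ and $\sum_iw_i^*(x)w_i=0$ for $x\in W$.

**Step 3: in a Hilbert space the trace of a representation of $0$ is $0$.** This follows from the last sentence of (Gr), after dividing by a nonzero trace. Directly: let $(b_n)$ be an orthonormal basis of $H_0$, which is separable because $W$ is. By Cauchy–Schwarz, $\sum_n|h_i^*(b_n)|\,|\langle h_i,b_n\rangle|\le\|h_i^*\|\|h_i\|$, so the following sums may be interchanged:
$$\sum_ih_i^*(h_i)=\sum_i\sum_nh_i^*(b_n)\langle h_i,b_n\rangle=\sum_n\Big\langle\sum_ih_i^*(b_n)h_i,\,b_n\Big\rangle=0.\qquad\square$$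

**Choice of $c_n$ and $E_n$.** By Lemma 7 choose $c_n\in W^\perp\otimes W$ with $c_n\to\omega$ in $X_0^*\widehat\otimes R$, and, passing to a subsequence, with $\pi(d_n)<2^{-n}$ for $n\ge2$, where $c_0:=0$ and $d_n:=c_n-c_{n-1}$. By the definition of $\pi$ there are finite representations
$$d_n=\sum_kf_{n,k}\otimes r_{n,k},\quad f_{n,k}\in X_0^*,\ r_{n,k}\in R,\qquad\sum_n\sum_k\|f_{n,k}\|\|r_{n,k}\|<\infty. \tag{4}$$
As operators, the $c_n$ map $X_0$ into $W$, have finite rank, vanish on $W$, and satisfy $c_nx\to\omega x$ for each $x\in X_0$. Note that (4) uses vectors $r_{n,k}$ of $R$ that need not be in $W$ or in $X_0$. Finally, since $W$ is separable, choose finite-dimensional $E_1\subset E_2\subset\cdots\subset W$ with $\bigcup_nE_n$ dense in $W$ and $c_n(X_0)\subset E_n$.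

## 6. The space $A/L_0\oplus_\infty B$ and the graph $Y$

There is one more conflict to resolve. The lift $x\mapsto(c_nx)_n$ has a nuclear representation with functionals $f_{n,k}$ on $X_0$ and vectors built from the $r_{n,k}\in R$; but the trace would involve $f_{n,k}(r_{n,k})$, and this is undefined. The cure is to use two summands. The first one carries $\omega$ itself, and all functionals live there; the second one carries the vectors $r_{n,k}$, and no functional sees it. The subspace $Y$ ties the two together.

Put
$$A=c(X_0)\subset B=c(R),\qquad L=\{e\in c(X_0):e_n\in E_n\ \forall n\},\qquad L_0=\{e\in L:\lim e=0\}.$$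
$L$ and $L_0$ are closed, and $\lim e\in W$ for $e\in L$. Write $[\,\cdot\,]_M$ for classes modulo $M$, and define
$$X=A/L_0\oplus_\infty B,\qquad j:L\to X,\quad j(e)=([e]_{L_0},e),\qquad Y=j(L).$$
As $\|[e]_{L_0}\|\le\|e\|$, the map $j$ is isometric, so $Y$ is closed and isometric to $L$. The space $X$ is separable because $X_0$ and $R$ are.

*Why $A/L_0$ and not $X_0$ as first summand?* The map $e\mapsto(\lim e,e)$ into $X_0\oplus_\infty B$ is isometric as well. But in Section 7 we will subtract the first coordinate from the second modulo $L_0$, so the first coordinate has to remember a whole sequence modulo $L_0$.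

## 7. The bounded AP of $X$, $Y$ and $X/Y$

For a sequence $x$ with limit $x_\infty$ let
$$U_Nx=(x_1,\dots,x_N,x_N,x_N,\dots),\qquad V_Nx=(x_1,\dots,x_N,x_\infty,x_\infty,\dots).$$
Both operators have norm at most $1$. An operator $S$ on $X_0$ or $R$ acts on $A$ or $B$ coordinatewise, with the same norm. If $S$ has finite rank, then so do $SU_N$ and $SV_N$, since their values are determined by $N$, respectively $N+1$, vectors of the range of $S$. Recall that $X_0=\ell_p$ and $R=C[0,1]$ have the $1$-bounded AP, so Lemma 5 applies to both. In each step below, Lemma 4 allows us to consider finitely many vectors and norms up to $1+\eta$.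

**Step 1: $Y$ has the $1$-bounded AP.** For $e\in L$ we have $U_Ne\in L$, because $e_N\in E_N\subset E_n$ for $n\ge N$. On $L$, $U_N$ has finite rank, as $\dim E_n<\infty$, and norm at most $1$. Finally $\|U_Ne-e\|=\sup_{n>N}\|e_N-e_n\|\to0$. So $L$, and hence $Y$, has the $1$-bounded AP.

**Step 2: $B$ has the $1$-bounded AP.** Given finitely many $x\in B$ and $\varepsilon>0$, choose $N$ with $\|x_n-x_N\|<\varepsilon$ for $n\ge N$ and all these $x$. By Lemma 5 choose a finite-rank $S$ on $R$ with $\|S\|\le1+\eta$ that fixes all the vectors $x_1,\dots,x_N$. Then $SU_Nx=U_Nx$, so $\|SU_Nx-x\|\le\varepsilon$, and $\|SU_N\|\le1+\eta$.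

**Step 3: $A/L$ has the $1$-bounded AP.** Given finitely many classes, choose representatives $x\in A$ and proceed as in Step 2 with $S$ on $X_0$, requiring in addition $S|_{E_N}=\mathrm{id}$. For $e\in L$ the entries of $U_Ne$ lie in $E_N$, so $SU_Ne=U_Ne\in L$. Hence $SU_N$ induces a finite-rank operator on $A/L$ of norm at most $1+\eta$, which moves each class by at most $\|SU_Nx-x\|\le\varepsilon$.

**Step 4: $A/L_0$ and $B/L_0$ have the $1$-bounded AP.** Here $U_N$ is not available: it need not map $L_0$ into $L_0$, since the limit of $U_Ne$ is $e_N$. We use $V_N$. Given finitely many representatives $x$ and $\varepsilon>0$, choose $N$ with $\|x_n-x_\infty\|<\varepsilon$ for $n>N$. Choose $S$ on $X_0$ (respectively $R$) of finite rank, with $\|S\|\le1+\eta$, that is the identity on $E_N$ and fixes all the $x_1,\dots,x_N,x_\infty$. Then $SV_Nx=V_Nx$ and $\|SV_Nx-x\|\le\varepsilon$. For $e\in L_0$ we have $SV_Ne=(e_1,\dots,e_N,0,0,\dots)\in L_0$. So $SV_N$ induces a finite-rank operator on the quotient with norm at most $1+\eta$ and error at most $\varepsilon$.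

**Step 5: $X$ has the $1$-bounded AP.** Take direct sums of the operators for $A/L_0$ (Step 4) and $B$ (Step 2); in the $\infty$-sum the norm is the maximum of the two norms.

**Step 6: identify $X/Y$.** Define
$$Q:X\to A/L\oplus B/L_0,\qquad Q([x]_{L_0},r)=([x]_L,\,[r-x]_{L_0}).$$
Changing $x$ by an element of $L_0\subset L$ changes nothing, so $Q$ is well defined. It is bounded, and it is onto because $([x]_L,[s]_{L_0})=Q([x]_{L_0},s+x)$. Clearly $Qj(e)=([e]_L,[0]_{L_0})=0$ for $e\in L$. Conversely, if $Q([x]_{L_0},r)=0$, then $x\in L$ and $r-x\in L_0$; so $r\in L$, $[x]_{L_0}=[r]_{L_0}$, and $([x]_{L_0},r)=j(r)\in Y$. Thus $\ker Q=Y$, and $Q$ induces an isomorphism $X/Y\simeq A/L\oplus B/L_0$.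

**Step 7: the constant $3$.** For $z=([x]_{L_0},r)+Y$ let $\|z\|$ be its norm in $X/Y$, $a=\|[x]_L\|$ and $b=\|[r-x]_{L_0}\|$. These numbers depend only on $z$ by Step 6. We claim
$$a\le\|z\|,\qquad b\le2\|z\|,\qquad\|z\|\le a+b. \tag{5}$$
For any representative $([x]_{L_0},r)$ of $z$ we have $a\le\|[x]_{L_0}\|$. Choosing $x$ in its class with norm close to $\|[x]_{L_0}\|$ gives $b\le\|r\|+\|[x]_{L_0}\|$. Taking the infimum over representatives of $z$ gives the first two inequalities. For the third, let $\eta>0$. Choose $e\in L$ with $\|x-e\|\le a+\eta$ and subtract $j(e)$ from the representative; this replaces $x$ by $x-e$ and $r$ by $r-e$, and leaves $r-x$ unchanged. So we may assume $\|x\|\le a+\eta$. Take $l\in L_0$ with $\|r-x-l\|\le b+\eta$ and subtract $j(l)=([l]_{L_0},l)=(0,l)$. The representative $([x]_{L_0},r-l)$ of $z$ satisfies $\|[x]_{L_0}\|\le a+\eta$ and $\|r-l\|\le\|x\|+b+\eta\le a+b+2\eta$. Let $\eta\to0$.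

Now let $\Phi$ on $A/L$ and $\Psi$ on $B/L_0$ be finite-rank operators as in Steps 3 and 4, with norms at most $1+\eta$. Transported to $X/Y$ by the isomorphism of Step 6, $\Phi\oplus\Psi$ has norm at most $3(1+\eta)$, since by (5) the image of $z$ has norm at most $(1+\eta)(a+b)\le3(1+\eta)\|z\|$. By the third inequality in (5), the error at finitely many given $z$ is at most the sum of the errors of $\Phi$ and $\Psi$. By Lemma 4, $X/Y$ has the $3$-bounded AP.

This proves part (a) of Theorem 1.

## 8. A trace-one operator on $X$ that vanishes on $Y$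

We now construct $u$ as in Lemma 6.

**Step 1: a copy of $W$ in $A/L_0$.** The purpose is to give $\omega$ a place in the first summand. Let $\lim:A/L_0\to X_0$, $[x]_{L_0}\mapsto x_\infty$; it is well defined and has norm at most $1$. For $w\in W$ let $\iota(w)=[e]_{L_0}$, where $e\in L$ has $\lim e=w$. Such $e$ exists: the distances from $w$ to $E_n$ tend to $0$ because the $E_n$ increase to a dense subspace of $W$, so there are $e_n\in E_n$ with $e_n\to w$. Two choices of $e$ differ by an element of $L_0$. So $\iota:W\to A/L_0$ is well defined, and it is linear. Replacing $e_n$ by $0$ for $n<m$ gives another admissible sequence, of norm $\sup_{n\ge m}\|e_n\|$, which is close to $\|w\|$ for large $m$. Hence $\|\iota(w)\|\le\|w\|$. Clearly $\lim\iota(w)=w$.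

**Step 2: the operator.** For $x\in X_0$ the sequence $(c_nx)_n$ belongs to $L$: $c_nx\in E_n$, and the limit is $\omega x\in W$. Therefore its class modulo $L_0$ is $\iota(\omega x)$. Define, for $\xi=([x]_{L_0},r)\in X$,
$$u\xi=j\big((c_nx_\infty)_n\big)=\big(\iota(\omega x_\infty),\,(c_nx_\infty)_n\big).$$
Then $u(X)\subset Y$. For $e\in L$ we have $\lim e\in W$ and $c_n|_W=0$, so $u(j(e))=j\big((c_n\lim e)_n\big)=0$. Thus $u(Y)=\{0\}$.

**Step 3: a nuclear representation.** For $r\in R$ let $r^{[m]}=(0,\dots,0,r,r,\dots)\in B$, the first $r$ at place $m$; so $\|r^{[m]}\|=\|r\|$. For $x\in X_0$,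
$$(c_nx)_n=\sum_m\sum_kf_{m,k}(x)\,r_{m,k}^{[m]}.$$
The series converges absolutely in $B$ by (4), and the $n$-th coordinate of its sum is $\sum_{m\le n}\sum_kf_{m,k}(x)r_{m,k}=\sum_{m\le n}d_mx=c_nx$. Also $\iota(\omega x)=\sum_ix_i^*(x)\iota(w_i)$, by continuity of $\iota$. Hence for $\xi=([x]_{L_0},r)$
$$u\xi=\sum_ix_i^*(x_\infty)\,(\iota(w_i),0)+\sum_{m,k}f_{m,k}(x_\infty)\,(0,r_{m,k}^{[m]}). \tag{6}$$
The functionals $\xi\mapsto x_i^*(x_\infty)$ and $\xi\mapsto f_{m,k}(x_\infty)$ on $X$ have norms at most $\|x_i^*\|$ and $\|f_{m,k}\|$, because $\|x_\infty\|\le\|[x]_{L_0}\|\le\|\xi\|$. The vectors have norms at most $\|w_i\|$ and $\|r_{m,k}\|$. So (6) is a nuclear representation.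

**Step 4: its trace.** The $i$-th term of the first family contributes $x_i^*(\lim\iota(w_i))=x_i^*(w_i)$. Each term of the second family contributes $0$: its functional depends only on the first coordinate, and its vector $(0,r_{m,k}^{[m]})$ has first coordinate $0$. By (2) the trace is $\sum_ix_i^*(w_i)+0=1$.

Lemma 6 now gives (b). Together with Section 7 this proves Theorem 1. $\blacksquare$

Here the trace argument of Section 4 does no harm: the approximation of $\omega$ by the $c_n$ takes place only in the second summand, over $R$, where the trace is not available, while the number $1$ is produced in the first summand.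

## 9. The same phenomenon with $X\simeq Y\simeq X/Y\simeq U$

We recall two published facts. By Pełczyński (Studia Math. 32 (1969)) there is a space $U$ with a basis in which every space with a basis is isomorphic to a complemented subspace. By Pełczyński (Studia Math. 40 (1971)) and Johnson–Rosenthal–Zippin (Israel J. Math. 9 (1971)), every separable space with the bounded AP is isomorphic to a complemented subspace of a space with a basis, and hence of $U$.

*Proof of Theorem 2.* **Step 1: $U\simeq\ell_2(U)$.** The space $\ell_2(U)$ has a basis, so $U\simeq\ell_2(U)\oplus G$ for some $G$. Since $\ell_2(U)\oplus\ell_2(U)\simeq\ell_2(U)$, we get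
$$U\oplus\ell_2(U)\simeq\ell_2(U)\oplus G\oplus\ell_2(U)\simeq\ell_2(U)\oplus G\simeq U .$$
On the other hand $U\oplus\ell_2(U)\simeq\ell_2(U)$, by shifting coordinates. So $U\simeq\ell_2(U)$.

**Step 2: $U$ absorbs.** Let $E$ be separable with the bounded AP. Then $U\simeq E\oplus F$ for some $F$, so $U\simeq\ell_2(U)\simeq\ell_2(E)\oplus\ell_2(F)$ and
$$E\oplus U\simeq E\oplus\ell_2(E)\oplus\ell_2(F)\simeq\ell_2(E)\oplus\ell_2(F)\simeq U .$$

**Step 3: enlarge the pair.** With $(X,Y)$ from Theorem 1 let $X_1=X\oplus U\oplus U$, with the maximum norm, and let $Z_1=Y\oplus U\oplus0$. The spaces $X$, $Y$, $X/Y$ and $U$ are separable with the bounded AP, so Step 2 gives $X_1\simeq U$, $Z_1\simeq U$ and $X_1/Z_1\simeq X/Y\oplus U\simeq U$.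

**Step 4: (b) passes to $(X_1,Z_1)$.** Let $i_X:X\to X_1$ be the inclusion and $P_X:X_1\to X$ the projection, both of norm at most $1$, and let $K,\varepsilon$ be as in (b) for $(X,Y)$. Suppose a finite-rank $S$ on $X_1$ preserved $Z_1$ and satisfied $\|S\xi-\xi\|<\varepsilon$ on the compact set $i_X(K)$. Then $P_XSi_X$ has finite rank. It preserves $Y$, because $S(Y\oplus0\oplus0)\subset Z_1=Y\oplus U\oplus0$. And $\|P_XSi_Xx-x\|=\|P_X(Si_Xx-i_Xx)\|<\varepsilon$ for $x\in K$. This contradicts (b) for $(X,Y)$.

**Step 5: transfer to $U$.** Let $\Theta:X_1\to U$ be an isomorphism and $Y_1=\Theta(Z_1)$. Then $Y_1\simeq Z_1\simeq U$ and $U/Y_1\simeq X_1/Z_1\simeq U$. If (b) holds for $(X_1,Z_1)$ with $K_1,\varepsilon_1$, then it holds for $(U,Y_1)$ with $\Theta(K_1)$ and $\varepsilon_1/\|\Theta^{-1}\|$: a forbidden operator $S$ on $U$ would give the operator $\Theta^{-1}S\Theta$ on $X_1$, which has finite rank, preserves $Z_1$, and satisfies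
$$\|\Theta^{-1}S\Theta\xi-\xi\|\le\|\Theta^{-1}\|\,\|S\Theta\xi-\Theta\xi\|<\varepsilon_1\qquad(\xi\in K_1).$$
As $U$ has a Schauder basis, so do $Y_1$ and $U/Y_1$. $\blacksquare$
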